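# A right hereditary right QI-ring that is not right SI

Throughout, rings are associative with identity and modules are unital right modules.

## 1. The left noetherian case

We begin with an implication that holds under an extra hypothesis: a right hereditary right QI-ring that is also *left* noetherian is right SI. First the words.

**Definition (QI).** A module $M$ is *quasi-injective* if every homomorphism from a submodule of $M$ to $M$ extends to an endomorphism of $M$. A ring $R$ is a *right QI-ring* if every quasi-injective right $R$-module is injective.

Injective modules are quasi-injective. So are semisimple modules: a submodule $N$ of a semisimple $M$ is a direct summand, and a map $N\to M$ extends by zero on a complement. Over $\mathbb Z$ the module $\mathbb Z/2$ is therefore quasi-injective, but it is not injective since it is not divisible. So $\mathbb Z$ is not a QI-ring.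

**Definition (singular, SI).** A right ideal $E$ is *essential* if it meets every nonzero right ideal nontrivially (similarly for submodules). Put $Z(M)=\{x\in M: xE=0\text{ for some essential right ideal }E\text{ of }R\}$. The module $M$ is *singular* if $Z(M)=M$, and *nonsingular* if $Z(M)=0$. A ring $R$ is a *right SI-ring* if every singular right $R$-module is injective.

Over $\mathbb Z$ every nonzero ideal is essential, so singular means torsion; $\mathbb Z/2$ is singular, $\mathbb Z$ is nonsingular, and $\mathbb Z$ is not SI. In a right Ore domain, too, the essential right ideals are exactly the nonzero ones.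

**Definition (hereditary).** $R$ is *right hereditary* if every right ideal is projective. For example, in a domain all of whose right ideals are principal, every nonzero right ideal is isomorphic to $R$, hence projective.

It is known that every right SI-ring is right hereditary. We look in the opposite direction, for rings that are also QI. If $R$ is semisimple artinian, every module is injective and $R$ has all three properties. For other rings we need some tools.

**Lemma 1.** If $N$ is essential in $M$, then $M/N$ is singular. Submodules of singular modules are singular.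

*Proof.* The second claim is clear. For the first, let $x\in M$ and $E=\{r\in R: xr\in N\}$. We show $E$ is essential. Let $0\ne s\in R$. If $xs=0$, then $s\in E$. If $xs\neq0$, then $xsR\cap N\ne0$, so there is $r$ with $0\ne xsr\in N$, and $0\ne sr\in E$. $\square$

**Lemma 2.** Let $R$ be a right QI-ring. Every semisimple right $R$-module is injective, and $R$ is right noetherian.

*Proof.* Semisimple modules are quasi-injective, hence injective. Suppose now that $I_1\subsetneq I_2\subsetneq\cdots$ are right ideals with union $I$. Choose $x_n\in I_{n+1}\setminus I_n$. The nonzero cyclic module $(x_nR+I_n)/I_n$ maps onto some simple module $S_n$. As $S_n$ is injective, this map extends to $I/I_n\to S_n$. So we get $f_n:I\to S_n$ with $f_n(I_n)=0$ and $f_n(x_n)\ne0$. Each $x\in I$ lies in some $I_m$, and then $f_n(x)=0$ for $n\ge m$; hence $(f_n)_n:I\to\bigoplus_n S_n$ is well defined. The target is semisimple, hence injective, so the map extends to $R$. Then its image lies in $wR$, where $w$ is the image of $1$, so it lies in a finite subsum. This contradicts $f_n(x_n)\neq0$ for all $n$. $\square$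

**Proposition 3.** A right QI-ring $R$ is right SI if and only if $R/I$ has finite length for every essential right ideal $I$.

*Proof.* Let $R$ be SI and $I$ essential. By Lemma 1, $R/I$ and all its submodules are singular, hence injective, hence direct summands of $R/I$. So $R/I$ is semisimple, and being finitely generated it has finite length.

Conversely, assume the finite length condition and let $M$ be singular. For $m\in M$ we have $mR\cong R/I$, where $I=\operatorname{ann}(m)$ contains an essential right ideal and so is essential. Thus $mR$ has finite length. All simple modules are injective, so a simple submodule of $mR$ splits off; by induction on the length, $mR$ is semisimple. Hence $M$ is a sum of semisimple modules, so it is semisimple, so it is injective by Lemma 2. $\square$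

**Proposition 4.** A right hereditary right QI-ring $R$ which is left noetherian is right SI.

*Proof.* By Proposition 3 we must show that $R/I$ has finite length for an essential right ideal $I$. By Lemma 2, $R/I$ is noetherian. So we must show that a chain $R\supseteq I_1\supseteq I_2\supseteq\cdots\supseteq I$ of right ideals becomes stationary. The plan is to dualize it into an *ascending* chain of left modules.

**Step 1: $R$ is right nonsingular.** This makes restriction maps injective in Step 2. For $x\in R$ the right ideal $xR\cong R/\operatorname{ann}(x)$ is projective, so $\operatorname{ann}(x)$ is a direct summand of $R$. If it is also essential, it equals $R$, and $x=0$.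

**Step 2: dualizing.** Each $I_j$, and $I$, is finitely generated and projective. Each of $I\subseteq I_{j+1}\subseteq I_j$ is essential in the next, since $I$ is essential in $R$. A homomorphism $I_j\to R$ vanishing on an essential submodule has singular image by Lemma 1, hence is zero by Step 1. So restriction gives injections
$$I_1^*\subseteq I_2^*\subseteq\cdots\subseteq I^*,\qquad (\,\cdot\,)^*=\operatorname{Hom}_R(\,\cdot\,,R).$$
These are left $R$-modules. As $I$ is a direct summand of some $R^n$, $I^*$ is a direct summand of ${}_RR^n$. Since $R$ is left noetherian, $I^*$ is noetherian. So for large $j$ every element of $I_{j+1}^*$ is the restriction of an element of $I_j^*$.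

**Step 3: returning to the $I_j$.** Take such a $j$, and a dual basis $x_i\in I_{j+1}$, $f_i\in I_{j+1}^*$ of $I_{j+1}$, so that $x=\sum_i x_if_i(x)$ for $x\in I_{j+1}$. Extend $f_i$ to $f_i'\in I_j^*$. The homomorphism $I_j\to R$, $x\mapsto x-\sum_i x_if_i'(x)$, kills the essential submodule $I_{j+1}$, so it is zero. Hence every $x\in I_j$ lies in $\sum_i x_iR\subseteq I_{j+1}$, and $I_j=I_{j+1}$. $\square$

The left noetherian hypothesis entered exactly once, to stop the chain $I_1^*\subseteq I_2^*\subseteq\cdots$. What changes without it? The question whether a right hereditary right QI-ring is necessarily right SI is taken from "An Approach to Boyle's Conjecture". The answer is no.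

**Theorem A.** For every prime field $k$ there is a $k$-algebra $R$ which is a right principal ideal domain (hence right noetherian and right hereditary) and a right QI-ring, but not right SI.

**Theorem B.**
1. For a right QI-ring $R$ the following are equivalent: (i) $R$ is right SI; (ii) $R/I$ has finite length for every essential right ideal $I$; (iii) the right Krull dimension of $R$ is $\le1$.
2. A right hereditary right QI-ring which is left noetherian is right SI.
3. The ring $R$ of Theorem A (constructed in Section 9) is simple, of right Krull dimension exactly $2$ (by part 1, the least possible for a right QI-ring that is not right SI). Up to isomorphism it has exactly one simple right module and exactly three indecomposable injective right modules.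

Part 2 is Proposition 4, and (i)$\Leftrightarrow$(ii) of part 1 is Proposition 3. Next we add (iii), which tells us where to look. Only Theorem A is needed to answer the question.

## 2. Krull dimension of QI-rings

**Definition (Krull dimension).** The zero module has Krull dimension $-1$. A module has Krull dimension $\le n$ ($n\ge0$) if in every descending chain of submodules all but finitely many factors have Krull dimension $\le n-1$. So Krull dimension $\le0$ means artinian. The $\mathbb Z$-module $\mathbb Z$ has Krull dimension $1$: in a descending chain of ideals with no zero term all factors are finite, while $\mathbb Z$ is not artinian.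

**Lemma 5.** If $R$ is right QI, then $a\in(aR)^2$ for all $a\in R$. Hence $R$ has no nonzero nilpotent right ideals, i.e. $R$ is semiprime.

*Proof.* First, every right ideal $J\ne R$ is an intersection of maximal right ideals. For $a\notin J$, the nonzero cyclic module $(aR+J)/J$ has a simple quotient, which is injective. So the quotient map extends to $R/J$, and the kernel of the composite from $R$ is a maximal right ideal containing $J$ but not $a$.

Suppose $a\notin(aR)^2$. Then there is a maximal right ideal $\mathfrak m\supseteq(aR)^2$ with $a\notin\mathfrak m$. Write $1=ar+m$ with $m\in\mathfrak m$. Then $a=ara+ma\in(aR)^2+\mathfrak m=\mathfrak m$, a contradiction. So $aR=(aR)^2$. If $a$ lies in a nilpotent right ideal, then $aR=(aR)^n=0$ for large $n$. $\square$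

As a hand-made test, let $R$ be *commutative* and QI. Then $a=a^2r$ for some $r$, so $e=ar$ is idempotent and $aR=eR$. Since $eR+fR=(e+f-ef)R$ for idempotents $e,f$, every finitely generated ideal, hence by Lemma 2 every ideal, is generated by an idempotent and is a direct summand. So $R$ is semisimple, and it is SI. A counterexample must be noncommutative.

**Proposition 6.** A right QI-ring $R$ has right Krull dimension $\le1$ if and only if $R/I$ has finite length for every essential right ideal $I$.

*Proof.* Assume the finite length condition, and let $I_1\supseteq I_2\supseteq\cdots$ be right ideals. $R$ is right noetherian, so uniform dimensions are finite; along the chain they decrease and become constant. From there on $I_{j+1}$ is essential in $I_j$, so $I_j/I_{j+1}$ is finitely generated and singular. It is a finite sum of cyclic modules $R/I$ with $I$ essential, so it has finite length. Hence the Krull dimension is $\le1$.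

Conversely, let the Krull dimension be $\le1$ and let $I$ be essential. $R$ is semiprime and right noetherian, so by Goldie's theorem $I$ contains a regular element $c$. Left multiplication by $c^i$ gives $c^iR/c^{i+1}R\cong R/cR$. If $R/cR$ were not artinian, the chain $(c^iR)_i$ would contradict Krull dimension $\le1$. So $R/cR$ is artinian and noetherian, and so is its quotient $R/I$. $\square$

Propositions 3, 4 and 6 prove parts 1 and 2 of Theorem B.

## 3. One variable is too small; two variables

A counterexample must fail to be left noetherian and must have right Krull dimension at least $2$. Skew polynomial rings are a source of rings whose left and right sides behave differently.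

**Definition (Ore extension).** Let $B$ be a ring, $\tau$ an injective endomorphism, and $\partial:B\to B$ an additive map with $\partial(ab)=\partial(a)\tau(b)+a\,\partial(b)$. Then $B[z;\tau,\partial]=\bigoplus_{i\ge0}z^iB$ is the ring with $az=z\tau(a)+\partial(a)$ for $a\in B$.

For example, $B=k(s)$, $\tau=\mathrm{id}$, $\partial=d/ds$ gives $az-za=a'$. A homomorphism $B[z;\tau,\partial]\to C$ is the same as a homomorphism $f:B\to C$ with an element $c\in C$ such that $f(a)c=c\,f(\tau a)+f(\partial a)$ for all $a\in B$. If $B$ is a domain, then $(z^na+\cdots)(z^mb+\cdots)=z^{n+m}\tau^m(a)b+\cdots$, so degrees add and $B[z;\tau,\partial]$ is a domain.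

**One variable over a skew field.** The first thing to try is $C=D[y;\sigma,\delta]$ with $D$ a skew field and $\sigma$ a possibly non-surjective endomorphism. Leading coefficients are units, so one can divide by a nonzero $f$ of degree $n$: if $g$ has degree $m\ge n$ and leading coefficient $c$, subtract $fy^{m-n}\sigma^{m-n}(a)^{-1}c$, where $a$ is the leading coefficient of $f$. So every right ideal is principal, and $C/fC\cong\bigoplus_{i<n}y^iD$ has dimension $n$ over $D$. Thus $C/I$ has finite length for every nonzero right ideal $I$, and *if $C$ is right QI, it is right SI by Proposition 3*. However cleverly $D,\sigma,\delta$ are chosen, the attempt stops here: proper cyclic quotients are too small.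

**Two variables.** So we put a polynomial ring in place of $D$.

**Definition.** An *$(\alpha,d)$-field* is a skew field $K$ with an automorphism $\alpha$ and an additive map $d$ with $d(ab)=d(a)\alpha(b)+a\,d(b)$. Put $A=K[t;\alpha,d]$, so $at=t\alpha(a)+d(a)$ for $a\in K$.

As $\alpha$ is an automorphism, elements of $A$ can be written with coefficients on either side, and $A$ is a left and right Euclidean domain. It has a two-sided quotient skew field $F$. The *constant term* of $\sum t^ib_i$ ($b_i\in K$) is $b_0$. Examples: $K=k$, $\alpha=\mathrm{id}$, $d=0$, $F=k(t)$; or $K=k(s)$, $\alpha=\mathrm{id}$, $d=d/ds$.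

We want $R=A[y;\sigma,\delta]$ to be a right PID although $A$ is not a skew field. In the division above the coefficient $\sigma^{m-n}(a)$ has to be inverted; this is possible if $\sigma(A\setminus0)\subseteq K^*$. The quotient $R/yR$ is then a copy of $A$ on which $y$ acts as $\delta$. If $\delta(t)=0$, then $\delta(t^ja)=t^j\delta(a)$, so $A\supsetneq tA\supsetneq t^2A\supsetneq\cdots$ are submodules and $R/yR$ has infinite length. That is what we want. It remains to make $R$ a QI-ring.

**The choice $\delta=0$ fails.** Put $u=\sigma(t)$. If $\delta(t)=0$, then $ty=yu$, so $y=tyu^{-1}\in tR$. If moreover $\delta=0$, then $xy=y\sigma(x)\in tR$ for all $x\in A$, and $y\in tR$ kills the rest, so $S=R/tR$ satisfies $Sy=0\neq S$. Since $R$ is a domain, the map $yR\to S$, $yr\mapsto 1r$, does not extend to $R$: an extension would give $x\in S$ with $xy=\bar1\ne0$. Thus $S$ is not injective. This quotient is semisimple: $R=K+tR$, so every nonzero element generates $S$. Hence $R$ is not QI. So $\delta$ must be rich enough for $y$, and every other nonzero element, to act surjectively on $S$.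

The following list states what is needed. For $x\in K$ and $a=\sum_jt^jb_j\in A$ write
$$x\cdot a=\sum_jd^j(x)b_j\in K. \tag{1}$$

**Definition (admissible datum).** It consists of an $(\alpha,d)$-field $K$ with $A,F$ as above, a ring homomorphism $\sigma:F\to K$ (automatically injective; $u=\sigma(t)\neq0$), and an additive map $\delta:F\to F$ with $\delta(A)\subseteq A$, $\delta(t)=0$ and
$$\delta(ab)=\delta(a)\sigma(b)+a\,\delta(b)\qquad(a,b\in F), \tag{2}$$
such that the following hold (vectors are rows; maps are applied entrywise).

* **(D)** For $m\ge1$, $P\in M_m(K)$, $q\in K^m$ there is $\mathbf k\in K^m$ with all entries nonzero and $d(\mathbf k)=\mathbf kP+q$.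
* **(H)** For $m\ge1$, $P\in M_m(A)$, $q\in A^m$ there is $0\ne\mathbf k\in K^m$ with $\delta(\mathbf k)=\mathbf kP+q$.
* **(Y)** For $N\ge1$, $a_0,\dots,a_N\in A$ with $a_N\ne0$, and $s\in K$ there are $x_0,\dots,x_N\in K$ with $x_0\ne0$, $\delta(x_i)=x_{i+1}$ for $i<N$, and $\sum_{i\le N}x_i\cdot a_i=s$.

By (2), $\delta(1)=0$ and $\delta(b^{-1})=-b^{-1}\delta(b)\sigma(b)^{-1}$ for $0\neq b\in F$. Sections 4–6 show that an admissible datum yields a ring as in Theorem A. Sections 7–9 construct one.

## 4. The ring $R=A[y;\sigma,\delta]$ and its simple module

Fix an admissible datum and put $R=A[y;\sigma,\delta]=\bigoplus y^iA$, so $ay=y\sigma(a)+\delta(a)$ for $a\in A$. Note $\sigma(A\setminus0)\subseteq K^*$. $R$ is a domain in which $y$-degrees add, so its units are the units of $A$, that is, $K^*$.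

**Lemma 7.** $R$ is a right PID, hence right noetherian, right hereditary and right Ore. A right $R$-module $M$ is injective iff $Mf=M$ for all $0\ne f\in R$.

*Proof.* Let $I\ne0$ be a right ideal and $n$ the least $y$-degree of a nonzero element of $I$. The leading coefficients of degree-$n$ elements of $I$, together with $0$, form a right ideal $aA$ of $A$. Take $f\in I$ of degree $n$ with leading coefficient $a$. Let $g\in I$ have degree $m$ and leading coefficient $c$. If $m>n$, then $fy^{m-n}$ has leading coefficient $\sigma^{m-n}(a)\in K^*$, so $g-fy^{m-n}\sigma^{m-n}(a)^{-1}c\in I$ has smaller degree. If $m=n$, then $c=aa'$ with $a'\in A$, and $g-fa'\in I$ has degree $<n$, so it is $0$. By induction on $m$, $g\in fR$.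

A right noetherian domain is right Ore. By Baer's criterion $M$ is injective iff every homomorphism $fR\to M$ with $f\ne0$ extends to $R$. As $R$ is a domain, for every $m\in M$ there is a homomorphism $fR\to M$ with $f\mapsto m$; it extends iff $m=xf$ for some $x\in M$. $\square$

**The module $S=R/tR$.** Since $\delta(t)=0$, $ty=yu$ and $y=tyu^{-1}\in tR$. So $y^iA\subseteq tR$ for $i\ge1$, and $A=K+tA$, whence $R=K+tR$. If $tr\in K$, then $r\in A$ by $y$-degrees, and $K\cap tA=0$; so $K\cap tR=0$. We identify $S$ with $K$. The action is
$$x\cdot b=xb\ (b\in K),\qquad x\cdot t=d(x),\qquad x\cdot y=\text{constant term of }\delta(x),$$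
because $xt=t\alpha(x)+d(x)$, and $xy=y\sigma(x)+\delta(x)$ with $y\sigma(x)\in tR$. On $A$ this is the operation (1). $S$ is simple, since already $xK=K$ for $x\ne0$.

**Lemma 8.** Let $0\ne f\in R$ and $s\in S$. There is $x\in S$ with $xf=s$; if $f\notin K$, there is $0\ne x\in S$ with $xf=0$.

*Proof.* Write $f=\sum_{i\le N}y^ia_i$ with $a_i\in A$, $a_N\ne0$.

If $N\ge1$, take $x_0,\dots,x_N$ from (Y). In $S$ we have $x_0y^i=x_i$ for $i\le N$, because $\delta(x_i)=x_{i+1}$ lies in $K$ and so equals its constant term. Hence $x_0f=\sum x_i\cdot a_i=s$, and $x_0\ne0$. Taking $s=0$ gives the second claim.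

Let $N=0$ and $a_0=\sum_{j\le l}t^jb_j$ with $b_l\ne0$. If $l\ge1$, apply (D) to the system
$$d(\kappa_j)=\kappa_{j+1}\ (j<l-1),\qquad d(\kappa_{l-1})=\Bigl(s-\sum_{j<l}\kappa_jb_j\Bigr)b_l^{-1}, \tag{3}$$
which has the form $d(\kappa)=\kappa P+q$ for $\kappa=(\kappa_0,\dots,\kappa_{l-1})$. Then $x=\kappa_0\ne0$ and $d^j(x)=\kappa_j$ for $j<l$, so $x\cdot a_0=\sum_{j<l}\kappa_jb_j+d(\kappa_{l-1})b_l=s$. If $l=0$, then $f\in K^*$ and $x=sf^{-1}$. $\square$

**Corollary 9.** $S$ is injective. Every maximal right ideal of $R$ has the form $x^{-1}tR$ with $x\in K^*$, and $S$ is the only simple right $R$-module up to isomorphism. For $0\ne a\in A$, $R/aR$ has finite length $\deg_ta$.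

*Proof.* Lemmas 7 and 8 give injectivity. For $x\in K^*$, the map $R\to R/tR$, $r\mapsto xr+tR$, is onto with kernel $x^{-1}tR$, so $R/x^{-1}tR\cong S$ and $x^{-1}tR$ is maximal. A maximal right ideal is nonzero, because $t$ is a nonzero nonunit; so it is $fR$ with $f\ne0$ a nonunit, i.e. $f\notin K$. By Lemma 8 there is $x\in K^*$ with $xf\in tR$, so $fR\subseteq x^{-1}tR$, with equality by maximality. This also determines the simple modules.

Let $0\ne a\in A$. If $\deg_ta=0$, then $aR=R$. If $\deg_ta\ge1$, Lemma 8 gives $x\in K^*$ and $r\in R$ with $xa=tr$. By $y$-degrees $r\in A$, and $\deg_tr=\deg_ta-1$. So $R/aR=R/x^{-1}trR$ is an extension of $R/x^{-1}tR\cong S$ by $x^{-1}tR/x^{-1}trR\cong R/rR$. Induct on $\deg_ta$. $\square$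

## 5. The module $T$ obtained by inverting $A\setminus0$

Elements of $A$ have quotients of finite length, so whatever has no simple submodules should live over $F$. Let $Q=F[y;\sigma,\delta]=\bigoplus y^iF\supseteq R$. It is a right PID domain by the division argument of Section 3. Let $T=Q/yQ$. As $Q=F\oplus yQ$, we identify $T$ with $F$, where $x\cdot b=xb$ for $b\in F$, and $x\cdot y=\delta(x)$. Clearly $T$ is a simple $Q$-module. Put
$$L=\{h\in F:\delta(h)=0\}.$$
By (2) and the formula for $\delta(b^{-1})$ this is a skew subfield. For $h\in L$ we have $\delta(hx)=h\delta(x)$, so left multiplication by $h$ is in $\operatorname{End}_Q(T)\subseteq\operatorname{End}_R(T)$.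

**Lemma 10.** For $0\ne b\in A$ there is $\kappa\in K^*$ with $\kappa b\in L$.

*Proof.* $\delta(b)\sigma(b)^{-1}\in A$, because $\sigma(b)^{-1}\in K$. By (H) with $m=1$ there is $\kappa\ne0$ with $\delta(\kappa)=-\kappa\,\delta(b)\sigma(b)^{-1}$. Then $\delta(\kappa b)=\delta(\kappa)\sigma(b)+\kappa\delta(b)=0$. $\square$

**Lemma 11.** Let $0\ne g\in Q$ and $s\in T$. There is $x\in T$ with $xg=s$; if $g\notin F$ there is $0\ne x\in T$ with $xg=0$.

*Proof.* If $g\in F^*$, take $x=sg^{-1}$. Otherwise multiply $g$ and $s$ on the right by an element of $F^*$ so that $g=y^m+\sum_{i<m}y^ib_i$, $m\ge1$, $b_i\in F$. We need $v=(v_0,\dots,v_{m-1})\in F^m$ with $\delta(v_i)=v_{i+1}$ for $i<m-1$ and $\delta(v_{m-1})=s-\sum v_ib_i$. Then $x=v_0$ satisfies $xg=s$. In matrix form the system is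
$$\delta(v)=vB+r,\qquad B\in M_m(F),\quad r=(0,\dots,0,s).$$
Condition (H) solves such systems only over $A$, so we clear denominators. As $A$ is left Ore, choose $z,b\in A\setminus0$ with $zB\in M_m(A)$ and $br\in A^m$. The denominator of $r$ must be pulled through $\delta$, so we want it in $L$: by Lemma 10 choose $c=\kappa b\in L$ with $\kappa\in K^*$; then $cr\in A^m$. By (H) choose $0\ne\mathbf k\in K^m$ with
$$\delta(\mathbf k)=\mathbf k\,(zB-\delta(z)I)\sigma(z)^{-1}+cr\,\sigma(z)^{-1}.$$
The coefficients are in $A$ because $\sigma(z)^{-1}\in K$. Now
$$\delta(\mathbf kz)=\delta(\mathbf k)\sigma(z)+\mathbf k\delta(z)=(\mathbf kz)B+cr.$$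
Since $c^{-1}\in L$, the vector $v=c^{-1}\mathbf kz$ satisfies $\delta(v)=c^{-1}\delta(\mathbf kz)=vB+r$. If $s=0$, then $v\ne0$ and $v_i=\delta^i(v_0)$, so $v_0\ne0$. $\square$

**Corollary 12.** (a) $T$ is injective as an $R$-module. (b) For $0\ne g\in Q\setminus F$, $Q/gQ$ has $Q$-length $\deg_yg$, all its composition factors are $\cong T$, and it contains a copy of $T$. (c) Every nonzero $R$-submodule of $T=F$ meets $A$ nontrivially, and $T_R$ is uniform, hence indecomposable.

*Proof.* (a) $Tf=T$ for $0\ne f\in R$ by Lemma 11; use Lemma 7.

(b) By Lemma 11 there is $x\in F^*$ with $xg\in yQ$, so $g=x^{-1}yg'$ with $\deg_yg'=\deg_yg-1$. Left multiplication by $x$ gives $Q/x^{-1}yQ\cong T$, and $x^{-1}yQ/gQ\cong Q/g'Q$. So $Q/gQ$ is an extension of $T$ by $Q/g'Q$, where $Q/g'Q=0$ if $g'\in F^*$. Induct on the degree. The length is at least $1$, and a simple submodule is a composition factor, so it is $\cong T$.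

(c) If $0\ne ab^{-1}\in N$ with $a,b\in A$, then $0\neq a\in N\cap A$. For nonzero submodules $N,N'$ the sets $N\cap A$, $N'\cap A$ are nonzero right ideals of the right Ore domain $A$, so they intersect nontrivially. $\square$

A submodule is *fully invariant* if every endomorphism of the module maps it into itself; for instance $2\mathbb Z/4\mathbb Z$ in $\mathbb Z/4\mathbb Z$. We want modules with no such proper nonzero submodules, because over a right noetherian ring quasi-injective modules are built from fully invariant submodules of indecomposable injectives (Section 6).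

**Lemma 13.** $T_R$ has no fully invariant $R$-submodules except $0$ and $T$.

*Proof.* Let $N\ne0$ be fully invariant. Then $N$ is closed under left multiplication by $L$.

**Step 1: $1\in N$.** By Corollary 12(c), $N\cap A=gA$ with $g\ne0$. As $\delta(A)\subseteq A$ and $N$ is stable under $y$, we get $\delta(g)\in N\cap A=gA$, so $p=g^{-1}\delta(g)\in A$. By (H) choose $\kappa\in K^*$ with $\delta(\kappa)=\kappa p$. Then
$$\delta(\kappa g^{-1})=\delta(\kappa)\sigma(g)^{-1}+\kappa\delta(g^{-1})=\kappa g^{-1}\delta(g)\sigma(g)^{-1}-\kappa g^{-1}\delta(g)\sigma(g)^{-1}=0.$$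
So $\kappa g^{-1}\in L$ and $\kappa=(\kappa g^{-1})g\in N$. Hence $1=\kappa\kappa^{-1}\in N$ and $A\subseteq N$.

**Step 2: $N=F$.** For $0\ne b\in A$ take $\kappa\in K^*$ with $\kappa b\in L$ (Lemma 10). Then $b^{-1}\kappa^{-1}\in L$ and $b^{-1}=(b^{-1}\kappa^{-1})\kappa\in N$, since $\kappa\in A\subseteq N$. So $b^{-1}A\subseteq N$. As $A$ is left Ore, $F=\bigcup_bb^{-1}A$, so $N=F$. $\square$

## 6. $R$ is QI and not SI

**Proposition 14.** Every indecomposable injective right $R$-module is isomorphic to $S$, to $T_R$ or to $D=E(R)$, the right quotient skew field of $R$. None of these has a fully invariant submodule other than $0$ and itself.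

*Proof.* Let $E$ be indecomposable injective; then $E$ is uniform.

**Case (a): some $e\in E$ has zero annihilator.** Then $eR\cong R$ and $E\cong E(R)$. The quotient skew field $D$ satisfies $Df=D$ for $0\ne f\in R$, so it is injective by Lemma 7, and $R$ is essential in it; so $E(R)=D$. Left multiplications by elements of $D$ are $R$-endomorphisms, and they move any nonzero element to any other. So there are no proper nonzero fully invariant submodules.

**Case (b): $E$ has a simple submodule.** It is $\cong S$, which is injective, hence a direct summand. So $E\cong S$, which has no proper nonzero submodule.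

**Case (c): neither.** Then all annihilators in $R$ of elements of $E$ are nonzero and $\operatorname{soc}E=0$. We show that $E$ is a $Q$-module and contains $T$.

*Elements of $A\setminus0$ act bijectively.* If $ea=0$ with $0\ne e\in E$, $0\ne a\in A$, then $eR$ is a nonzero quotient of $R/aR$, which has finite length by Corollary 9, so $eR$ contains a simple module, a contradiction. So $a$ acts injectively, and surjectively by Lemma 7. Hence the $A$-module structure extends uniquely to an $F$-module structure.

*The relation with $y$.* Consider the set of all $a\in F$ such that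
$$(ea)y=(ey)\sigma(a)+e\,\delta(a)\quad\text{for all }e\in E. \tag{4}$$
It contains $A$ and is closed under sums. It is closed under products:
$$(eab)y=((ea)y)\sigma(b)+ea\,\delta(b)=(ey)\sigma(ab)+e(\delta(a)\sigma(b)+a\delta(b)).$$
It is closed under inverses: apply (4) for $b\neq0$ to $e'=eb^{-1}$. This gives $ey=(e'y)\sigma(b)+e'\delta(b)$, so
$$e'y=(ey)\sigma(b)^{-1}-eb^{-1}\delta(b)\sigma(b)^{-1}=(ey)\sigma(b^{-1})+e\,\delta(b^{-1}).$$
So (4) holds on $F$, and $E$ is a right $Q$-module extending the $R$-structure.

*Finding $T$.* Take $0\ne e\in E$. Then $\operatorname{ann}_Q(e)=gQ$ with $g\ne0$, since $\operatorname{ann}_R(e)\ne0$, and $g\notin F$, since $e\ne0$. So $eQ\cong Q/gQ$ contains a copy of $T$ by Corollary 12(b). This copy is $R$-injective, hence a direct summand of $E$, so $E\cong T_R$. Apply Lemma 13. $\square$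

**Proposition 15.** $R$ is right QI.

*Proof.* Let $M$ be quasi-injective. By the Johnson–Wong theorem, $M$ is fully invariant in its injective hull $E(M)$. As $R$ is right noetherian, $E(M)=\bigoplus E_i$ with $E_i$ indecomposable injective (Matlis–Papp). Invariance under the projections gives $M=\bigoplus(M\cap E_i)$. Each $M\cap E_i$ is nonzero, since $M$ is essential in $E(M)$, and it is fully invariant in $E_i$, since endomorphisms of $E_i$ extend by zero to $E(M)$. By Proposition 14, $M\cap E_i=E_i$. So $M=E(M)$ is injective. $\square$

**Proposition 16.** $R/yR$ is singular and has infinite length, in fact is not artinian. $R$ is not right SI.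

*Proof.* $R$ is a right Ore domain, so the nonzero right ideal $yR$ is essential, and $R/yR$ is singular by Lemma 1. As $yR=\bigoplus_{i\ge1}y^iA$, $R/yR$ is identified with $A$, with $y$ acting as $\delta$. Since $\delta(t)=0$, (2) gives $\delta(t^j)=0$ and $\delta(t^ja)=t^j\delta(a)$. So $A\supsetneq tA\supsetneq t^2A\supsetneq\cdots$ are $R$-submodules. If $R$ were right SI, every submodule of $R/yR$ would be singular, hence injective, hence a direct summand. Then $R/yR$ would be semisimple and finitely generated, so of finite length, a contradiction. $\square$

So an admissible datum gives a right PID that is right QI and not right SI.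

## 7. Free fields and triangular matrices

We now have to build an admissible datum. The homomorphism $\sigma$ must squeeze $F$, which contains $t$ and $K$, into $K$; and $d,\delta$ must solve all linear systems. Large free objects leave room for this.

From here on $k$ is a prime field, and all skew fields have prime field $k$, which is automatically central. Ring homomorphisms between such rings are automatically $k$-linear. For a skew field $D$ and a set $X$ put $D\langle X\rangle=D*_kk\langle X\rangle$: the elements of $X$ commute neither with each other nor with $D$. A homomorphism from $D\langle X\rangle$ to a $k$-algebra is given by a homomorphism on $D$ and an arbitrary map on $X$.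

**Definition (full).** An $n\times n$ matrix is *full* if it is not a product of an $n\times r$ and an $r\times n$ matrix with $r<n$.

A $1\times1$ matrix is full iff its entry is nonzero. The matrix $\begin{pmatrix}xz&xw\\yz&yw\end{pmatrix}=\begin{pmatrix}x\\y\end{pmatrix}\begin{pmatrix}z&w\end{pmatrix}$ is not full. Over a skew field a matrix of rank $<n$ is not invertible; hence *a matrix that becomes invertible under a homomorphism to a skew field is full*.

**Definition (universal localization).** For a set $\Sigma$ of square matrices over a ring $B$, the universal localization $B\to V$ makes all matrices of $\Sigma$ invertible, and every homomorphism $B\to C$ doing so factors uniquely through $V$. For instance $\mathbb Z\to\mathbb Z[1/2]$ for $\Sigma=\{(2)\}$. The ring $V$ is generated by the image of $B$ and the entries of the inverses of the matrices of $\Sigma$.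

We use two published facts (P. M. Cohn, *Free Rings and Their Relations*, 2nd ed., Ch. 7; *Skew Fields*, CUP 1995, Ch. 4–6).

* **(C1)** $D\langle X\rangle$ embeds in a skew field $D(\!\langle X\rangle\!)$, generated as a skew field by $D\cup X$, over which all full matrices over $D\langle X\rangle$ become invertible. Moreover $D\langle X\rangle\to D(\!\langle X\rangle\!)$ is the universal localization at the full matrices: a homomorphism $D\langle X\rangle\to B$, for any ring $B$, making all full matrices invertible extends uniquely to $D(\!\langle X\rangle\!)$.
* **(C2)** For skew fields $D\supseteq E\subseteq L$ there is a skew field containing $D$ and $L$ with the two copies of $E$ identified.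

**Lemma 17.** Let $\varphi:E\to D$ be a homomorphism of skew fields and $X\to Y$ an injection of sets. The induced map $E\langle X\rangle\to D\langle Y\rangle$ preserves fullness, so it extends to $E(\!\langle X\rangle\!)\to D(\!\langle Y\rangle\!)$.

*Proof.* Regard $E\subseteq D$ and $X\subseteq Y$. By (C2) let $\Lambda$ be a skew field amalgamating $D$ and $E(\!\langle X\rangle\!)$ over $E$. Define $D\langle Y\rangle\to\Lambda$ by the inclusion on $D$, $x\mapsto x$ for $x\in X$, and $Y\setminus X\mapsto0$. On $E\langle X\rangle$ this is the inclusion into $E(\!\langle X\rangle\!)\subseteq\Lambda$. So a full matrix over $E\langle X\rangle$ becomes invertible over $\Lambda$, hence is full over $D\langle Y\rangle$, hence invertible over $D(\!\langle Y\rangle\!)$. Apply (C1). $\square$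

**Triangular rings.** These turn twisted derivations into homomorphisms, so that (C1) applies to them. For rings $B,C$ and a $B$-$C$-bimodule $W$, the map
$$a\mapsto\begin{pmatrix}f(a)&D(a)\\0&g(a)\end{pmatrix}\in\begin{pmatrix}B&W\\0&C\end{pmatrix}$$
is a homomorphism iff $f,g$ are homomorphisms and $D$ is additive with $D(ab)=D(a)g(b)+f(a)D(b)$. A square matrix over the triangular ring with diagonal parts $B_1,B_2$ and off-diagonal part $W_1$ is invertible if $B_1,B_2$ are: the inverse has diagonal parts $B_1^{-1},B_2^{-1}$ and off-diagonal part $-B_1^{-1}W_1B_2^{-1}$.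

## 8. Basic extensions of an $(\alpha,d)$-field

Let $K$ be an $(\alpha,d)$-field. We enlarge it so that given systems $d(\mathbf k)=\mathbf kP+q$ become solvable, and so that free variables appear. Let $X$ be a set and $\mathcal D$ a set of pairs $(P,q)$ with $P\in M_m(K)$, $q\in K^m$, $m\ge1$. To each pair attach symbols $\mathbf k=(k_1,\dots,k_m)$.

**Generators.** Let $M=\langle\alpha^{\pm1}\rangle*\langle d\rangle$ be the free product of monoids. Its elements are uniquely $\alpha^{i_0}d\alpha^{i_1}d\cdots d\alpha^{i_r}$ with $i_j\in\mathbb Z$; call $r$ the *$d$-count*. Let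
$$G=\{wx:x\in X,\ w\in M\}\ \sqcup\ \{wk_i:w\in M\setminus Md\}.$$
Words ending in $d$ are left out on the $k_i$, because $d(k_i)$ will not be free. Left multiplication by $\alpha$ permutes $G$, because $\alpha w\in Md$ iff $w\in Md$. For $w\notin Md$ we have $dw\in Md$ iff $w=1$. So left multiplication by $d$ maps every $g\in G$ other than the $k_i$'s into $G$. Put
$$d(\mathbf k)=\mathbf kP+q.$$
Now $\alpha$ and $d$ are defined on $K\cup G$.

**Extending $\alpha$ and $d$.** The automorphism $\alpha$ of $K$ and the permutation of $G$ give an automorphism $\alpha$ of $K\langle G\rangle$. The map $a\mapsto\begin{pmatrix}a&d(a)\\0&\alpha(a)\end{pmatrix}$ is a homomorphism on $K$ and is defined on $G$, so it extends to $K\langle G\rangle$. This gives $d:K\langle G\rangle\to K\langle G\rangle$ with the $d$-rule $d(ab)=d(a)\alpha(b)+a\,d(b)$.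

Let $K'=K(\!\langle G\rangle\!)$. The automorphism $\alpha$ of $K\langle G\rangle$ and its inverse preserve fullness, so $\alpha$ extends to an automorphism of $K'$. The homomorphism $a\mapsto\begin{pmatrix}a&d(a)\\0&\alpha(a)\end{pmatrix}$ from $K\langle G\rangle$ to the triangular ring over $K'$ sends a full matrix $B$ to a matrix with invertible diagonal parts $B,\alpha(B)$. So it extends to $K'$. By uniqueness in (C1) its diagonal parts are $\mathrm{id}$ and $\alpha$. Hence $d$ extends to $K'$ with the $d$-rule, and $K'$ is an $(\alpha,d)$-field extending $K$, called the *basic extension* of $K$ by $X,\mathcal D$. Let $A',F'$ belong to $K'$; then $A\subseteq A'$ and $F\subseteq F'$.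

**Which generators are free over $F$?** To map $F'$ somewhere we must know its structure over $F$. Not all of $G$ is free over $F$: in $F'$ we have
$$gt=t\,\alpha(g)+d(g)\qquad(g\in G), \tag{5}$$
so $dg$ is expressed by $g$, $\alpha g$ and $t$, and from $d(\mathbf k)=\mathbf kP+q$ we get $\alpha\mathbf k=t^{-1}(\mathbf k(tI-P)-q)$. For example, $K=k$ and one pair $m=1$, $P=0$, $q=1$ gives $d(k_1)=1$ and $\alpha k_1=t^{-1}(k_1t-1)$. We therefore delete these elements:
$$H=\{g\in G:g\text{ does not begin with }d,\ g\ne\alpha k_i\}.$$
$G$ is the disjoint union of $H$, the elements $\alpha k_i$, and the elements $dg$ ($g\in G$ not a $k_i$). Indeed, a word $w'k_i$ with $w'\notin Md$ beginning with $d$ is $dwk_i$ with $w\notin Md$ and $w\neq1$. Also $X\subseteq H$ and $k_i\in H$. The next lemma says that nothing else needs to be deleted.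

**Lemma 18.** The map $\pi:F\langle H\rangle\to F'$ (inclusions of $F$ and $H$) extends to an isomorphism $F(\!\langle H\rangle\!)\cong F'$.

*Proof.* The plan is to localize $F\langle H\rangle$ just enough to map to $F'$, and to build an inverse by writing $K\langle G\rangle$ in terms of $F\langle H\rangle$.

**Step 1: a map $\varphi:K\langle G\rangle\to F\langle H\rangle$ with $\pi\varphi$ the inclusion.** Let $\varphi$ be the inclusion on $K$, and
$$\varphi(h)=h\ (h\in H),\qquad\varphi(\alpha\mathbf k)=t^{-1}(\mathbf k(tI-P)-q),\qquad\varphi(dg)=\varphi(g)t-t\varphi(\alpha g)$$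
for $g\in G$ not a $k_i$. The last formula is a recursion on $d$-count: $g$ and $\alpha g$ have $d$-count one less than $dg$, and elements not beginning with $d$ are covered by the first two formulas. By (5) and $d(\mathbf k)=\mathbf kP+q$, the same formulas hold in $F'$ with $\varphi$ omitted. So, by induction on $d$-count, $\pi\varphi$ is the inclusion $K\langle G\rangle\subseteq F'$. We claim
$$\varphi(a)t=t\varphi(\alpha a)+\varphi(da)\qquad(a\in K\langle G\rangle). \tag{6}$$
It holds on $K$, and for $g\in G$ not a $k_i$ by definition. For $\mathbf k$ we have $\mathbf kt-t\varphi(\alpha\mathbf k)=\mathbf kP+q=\varphi(d\mathbf k)$. Put $D(a)=\varphi(a)t-t\varphi(\alpha a)$. Then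
$$D(ab)=\bigl[\varphi(a)t-t\varphi(\alpha a)\bigr]\varphi(\alpha b)+\varphi(a)\bigl[\varphi(b)t-t\varphi(\alpha b)\bigr]=D(a)\varphi(\alpha b)+\varphi(a)D(b),$$
and $D=\varphi d$ satisfies the same rule by the $d$-rule. Two additive maps with this rule that agree on the generators $K\cup G$ agree everywhere, which proves (6).

**Step 2: a localization $V$ in which elements with nonzero image are units.** Let $\Sigma$ be the set of square matrices over $F\langle H\rangle$ made invertible by $\pi$, $\lambda:F\langle H\rangle\to V$ the universal localization at $\Sigma$, and $\rho:V\to F'$ the map with $\rho\lambda=\pi$. Consider elements $v=e\lambda(B)^{-1}f$ with $B\in\Sigma$, $e$ a row and $f$ a column from $F\langle H\rangle$ (images under $\lambda$ understood). They form a subring: negatives are clear, sums come from block diagonal matrices, and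
$$e\lambda(B)^{-1}f\cdot e'\lambda(B')^{-1}f'=\begin{pmatrix}e&0\end{pmatrix}\lambda\begin{pmatrix}B&-fe'\\0&B'\end{pmatrix}^{-1}\begin{pmatrix}0\\f'\end{pmatrix}.$$
The subring contains $\lambda(F\langle H\rangle)$ and all entries of the $\lambda(B)^{-1}$, so it is $V$. For $v=e\lambda(B)^{-1}f$ put $C=\begin{pmatrix}B&-f\\e&0\end{pmatrix}$. Then
$$\lambda(C)=\begin{pmatrix}\lambda(B)&0\\e&1\end{pmatrix}\begin{pmatrix}I&-\lambda(B)^{-1}f\\0&v\end{pmatrix}. \tag{7}$$
If $\rho(v)\ne0$, apply $\rho$ to (7): both factors become invertible over $F'$, so $\pi(C)$ is invertible and $C\in\Sigma$. Then $\lambda(C)$ is invertible, so the second factor in (7) is. It equals $\begin{pmatrix}I&0\\0&v\end{pmatrix}\begin{pmatrix}I&-\lambda(B)^{-1}f\\0&1\end{pmatrix}$, so $\begin{pmatrix}I&0\\0&v\end{pmatrix}$ is invertible and $v$ is a unit. Thus *$v\in V$ is a unit whenever $\rho(v)\ne0$*.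

**Step 3: extending $\varphi$ to $\eta:F'\to V$.** If $B$ is full over $K\langle G\rangle$, then $\pi\varphi(B)=B$ is invertible over $K'\subseteq F'$, so $\varphi(B)\in\Sigma$. Hence $\lambda\varphi$ extends to $\varphi':K'\to V$, and $\rho\varphi'$ is the inclusion by uniqueness in (C1). The two homomorphisms $K'\to\begin{pmatrix}V&V\\0&V\end{pmatrix}$
$$a\mapsto\begin{pmatrix}\varphi'a&\varphi'(a)t-t\varphi'(\alpha a)\\0&\varphi'\alpha a\end{pmatrix},\qquad a\mapsto\begin{pmatrix}\varphi'a&\varphi'(da)\\0&\varphi'\alpha a\end{pmatrix}$$
(the first is one by the computation for $D$ in Step 1) agree on $K\langle G\rangle$ by (6), hence on $K'$. So $\varphi'(a)\lambda(t)=\lambda(t)\varphi'(\alpha a)+\varphi'(da)$ on $K'$, and $\varphi'$ extends to $A'\to V$ with $t\mapsto\lambda(t)$. The composite $A'\to V\to F'$ is the inclusion. By Step 2, nonzero elements of $A'$ become units of $V$, so we get $\eta:F'\to V$ with $\rho\eta=\mathrm{id}$.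

**Step 4: $\eta$ and $\rho$ are inverse to each other.** The maps $\eta\pi$ and $\lambda$ agree on $K$, on $t$ and on $H$ (on $K\cup H$ both are $\lambda\varphi$), hence on $A$, on $F$ and on $F\langle H\rangle$. So $\eta\rho\lambda=\eta\pi=\lambda$, and $\eta\rho=\mathrm{id}_V$ by the universal property. Thus $V\cong F'$ is a skew field.

**Step 5: $V$ is the free field.** Matrices in $\Sigma$ become invertible over the skew field $F'$, so they are full, hence invertible over $F(\!\langle H\rangle\!)$. So there is a homomorphism $V\to F(\!\langle H\rangle\!)$ over $F\langle H\rangle$. It is injective, and its image is a skew subfield containing $F\cup H$, hence everything. Composing its inverse with $\rho$ gives the isomorphism. $\square$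

## 9. The tower

We want $K=\bigcup K_n$ with $\sigma$ and $\delta$ growing along. Once $\delta(t)=0$ and (2) hold, applying $\sigma$ and $\delta$ to $at=t\alpha(a)+d(a)$ with $a\in K$ *forces*
$$\sigma(a)u=u\,\sigma(\alpha a)+\sigma(da), \tag{8}$$
$$\delta(da)=\delta(a)u-t\,\delta(\alpha a). \tag{9}$$

**Where free choice stops.** The natural plan is to adjoin solutions of all systems by basic extensions and to prescribe $\sigma$ and $\delta$ freely on the generators. For $\sigma$, (8) forbids free values on all of $G$, but Lemma 18 is the remedy: $H$ is free over $F$, so values on $H$ are free. For $\delta$ the problem is more serious. If $d(\mathbf k)=\mathbf kP+q$, then computing $\delta(d\mathbf k)$ by (2) and by (9) gives the condition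
$$t\,\delta(\alpha\mathbf k)=\delta(\mathbf k)\bigl(uI-\sigma(P)\bigr)-\mathbf k\,\delta(P)-\delta(q). \tag{10}$$
With an arbitrary $\delta(\mathbf k)$ the right side need not be divisible by $t$, so $\delta(\alpha\mathbf k)$ would leave $A$, while we need $\delta(A)\subseteq A$. For instance, $\delta(\mathbf k)=0$ works only if all constant terms of $\mathbf k\delta(P)+\delta(q)$ vanish. The way out is that divisibility by $t$ concerns only the constant term, and $uI-\sigma(P)=\sigma(tI-P)$ is *invertible over a skew field inside $K$*, because $\sigma$ is defined on all of $F$. So $\delta(\mathbf k)$ can be chosen to correct the constant term exactly. This dictates the order: all fields first, then $\sigma$, then $\delta$.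

**Proposition 19.** For every prime field $k$ there is an admissible datum whose skew field $K$ has prime field $k$.

*Proof.* We construct $(\alpha,d)$-fields $K_0\subseteq K_1\subseteq\cdots$, with $A_n,F_n$ belonging to $K_n$, an element $u\in K_1$, homomorphisms $\sigma:F_{n-1}\to K_n$ with $\sigma(t)=u$, and additive maps $\delta:K_{n-1}\to A_n$ ($n\ge1$), each extending the previous ones, such that for $a,b\in K_{n-1}$
$$\delta(ab)=\delta(a)\sigma(b)+a\,\delta(b)\quad\text{and (9)}. \tag{11}$$

**Step 1: the fields.** Let $K_0=k$, $\alpha=\mathrm{id}$, $d=0$. For $n\ge0$ let $K_{n+1}$ be the basic extension of $K_n$ with $\mathcal D_{n+1}$ the set of *all* pairs $(P,q)$ over $K_n$ (all $m\ge1$), and with $X_{n+1}$ the disjoint union of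

* $\{u\}$ if $n=0$; if $n\ge1$, symbols $z_h$ for $h\in H_n$, the set $H$ for $K_n\supseteq K_{n-1}$;
* for each $m\ge1$, $P\in M_m(A_n)$, $q\in A_n^m$: symbols $x_1,\dots,x_m$;
* for each $N\ge1$, $a_0,\dots,a_N\in A_n$ with $a_N\ne0$, $s\in K_n$: symbols $x_0,\dots,x_{N-1}$.

The first group will receive $\sigma$, the second serves (H), the third (Y). Write $G_n$ for the set $G$ of $K_n\supseteq K_{n-1}$, so $K_n=K_{n-1}(\!\langle G_n\rangle\!)$. By Lemma 18, $F_n=F_{n-1}(\!\langle H_n\rangle\!)$.

**Step 2: $\sigma$.** On $F_0=k(t)$ put $t\mapsto u$; this is possible since $u$ is a free generator of $K_1$ and so transcendental over $k$. Given $\sigma:F_{n-1}\to K_n$, $n\ge1$, Lemma 17 extends it to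
$$F_n=F_{n-1}(\!\langle H_n\rangle\!)\to K_n(\!\langle G_{n+1}\rangle\!)=K_{n+1},\qquad h\mapsto z_h.$$
Applying $\sigma$ to $at=t\alpha(a)+d(a)$ gives (8) for $a\in K_n$.

**Step 3: $\delta$ on generators.** On $K_0$ put $\delta=0$; then (11) holds, as $d=0$ there. Let $n\ge1$ and let $\delta:K_{n-1}\to A_n$ be given with (11). We define $\delta$ on $G_n$ with values in $A_{n+1}$.

*On $\mathbf k$ and $\alpha\mathbf k$, for $\mathbf k$ attached to $(P,q)\in\mathcal D_n$.* Here $P,q$ are over $K_{n-1}$. The matrix $tI-P$ is invertible over $F_{n-1}$: if $v=\sum_{i\le l}t^iv_i$ is a column over $A_{n-1}$ with $v_l\ne0$, then $Pv$ has $t$-degree $\le l$, so $(tI-P)v$ has leading term $t^{l+1}v_l\ne0$; and any column over $F_{n-1}$ is a column over $A_{n-1}$ times a scalar $b^{-1}$ on the right. So $tI-P$ kills no nonzero column. Hence $uI-\sigma(P)=\sigma(tI-P)$ is invertible over $K_n$. Let $c\in K_n^m$ be the vector of constant terms of $\mathbf k\delta(P)+\delta(q)\in A_n^m$, and put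
$$\delta(\mathbf k)=c\,(uI-\sigma(P))^{-1}\in K_n^m,$$
$$\delta(\alpha\mathbf k)=t^{-1}\bigl(\delta(\mathbf k)(uI-\sigma(P))-\mathbf k\delta(P)-\delta(q)\bigr)\in A_n^m.$$
The bracket equals $c-\mathbf k\delta(P)-\delta(q)$; it lies in $A_n^m$ and has zero constant terms, so it lies in $tA_n^m$. Thus (10) holds.

*On the other $h\in H_n$* the value may be chosen freely in $A_{n+1}$. We choose:

* For $x_1,\dots,x_m\in X_n$ attached to $(P,q)$ over $A_{n-1}$: $\delta(x_i)=\sum_jx_jP_{ji}+q_i$.
* For $x_0,\dots,x_{N-1}\in X_n$ attached to $(a_0,\dots,a_N;s)$ with $a_i\in A_{n-1}$, $s\in K_{n-1}$: $\delta(x_i)=x_{i+1}$ for $i<N-1$ and $\delta(x_{N-1})=x_N$, where $x_N\in K_{n+1}$ is chosen with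
$$x_N\cdot a_N=s',\qquad s'=s-\sum_{i<N}x_i\cdot a_i\in K_n$$
in the notation (1). Such $x_N$ exists. If $a_N\in K_{n-1}^*$, take $x_N=s'a_N^{-1}$. If $a_N=\sum_{j\le l}t^jb_j$ with $l\ge1$, $b_l\ne0$, the system (3) with $s'$ in place of $s$ is over $K_n$, hence belongs to $\mathcal D_{n+1}$ and has a solution $\kappa$ in $K_{n+1}$; take $x_N=\kappa_0$. As in the proof of Lemma 8, $\kappa_0\cdot a_N=s'$.
* For all remaining $h\in H_n$: $\delta(h)=0$.

*On $dg$, for $g\in G_n$ not a $k_i$:* $\delta(dg)=\delta(g)u-t\,\delta(\alpha g)$, by recursion on $d$-count. The decomposition of $G_n$ before Lemma 18 shows that $\delta$ is now defined on all of $G_n$.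

**Step 4: $\delta$ on $K_n$, first rule.** On $K_{n-1}\cup G_n$ the map $a\mapsto\begin{pmatrix}a&\delta(a)\\0&\sigma(a)\end{pmatrix}$ defines a homomorphism
$$K_{n-1}\langle G_n\rangle\to\begin{pmatrix}K_n&A_{n+1}\\0&K_{n+1}\end{pmatrix}.$$
Full matrices $B$ become invertible, since the diagonal parts $B$ and $\sigma(B)$ are. So by (C1) it extends to $K_n$, with diagonal parts the identity and $\sigma$ by uniqueness. This gives $\delta:K_n\to A_{n+1}$ with the first rule in (11).

**Step 5: $\delta$ on $K_n$, rule (9).** The rule holds on generators, and we must carry it to all of $K_n$. Put $\mathcal E(a)=\delta(da)-\delta(a)u+t\,\delta(\alpha a)$ for $a\in K_n$. We compute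
$$\delta(d(ab))=\delta(d(a)\alpha(b)+a\,d(b))=\delta(da)\sigma(\alpha b)+d(a)\delta(\alpha b)+\delta(a)\sigma(db)+a\,\delta(db).$$
Using $\sigma(b)u=u\sigma(\alpha b)+\sigma(db)$ and $t\alpha(a)=at-d(a)$,
$$\begin{aligned}\delta(ab)u-t\,\delta(\alpha(ab))&=\delta(a)\sigma(b)u+a\,\delta(b)u-t\,\delta(\alpha a)\sigma(\alpha b)-t\,\alpha(a)\,\delta(\alpha b)\\&=[\delta(a)u-t\delta(\alpha a)]\sigma(\alpha b)+a[\delta(b)u-t\delta(\alpha b)]+\delta(a)\sigma(db)+d(a)\delta(\alpha b).\end{aligned}$$
Subtracting, $\mathcal E(ab)=\mathcal E(a)\sigma(\alpha b)+a\,\mathcal E(b)$. So $\ker\mathcal E$ is closed under sums and products, $\mathcal E(1)=0$, and if $\mathcal E(a)=0$ with $a\ne0$, then $0=\mathcal E(aa^{-1})=a\,\mathcal E(a^{-1})$, so $\mathcal E(a^{-1})=0$. Thus $\ker\mathcal E$ is a skew subfield of $K_n$. It contains $K_{n-1}$ by induction and all $g\in G_n$ not a $k_i$ by definition. It contains the $k_i$ because, by the first rule and (10),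
$$\delta(d\mathbf k)=\delta(\mathbf kP+q)=\delta(\mathbf k)\sigma(P)+\mathbf k\delta(P)+\delta(q)=\delta(\mathbf k)u-t\,\delta(\alpha\mathbf k).$$
As $K_n$ is generated by $K_{n-1}\cup G_n$, $\mathcal E=0$ on $K_n$. This completes the induction.

**Step 6: the limit.** Let $K=\bigcup K_n$, $A=K[t;\alpha,d]=\bigcup A_n$, $F=\bigcup F_n$, the quotient skew field of $A$. We have $\sigma:F\to K$ with $\sigma(t)=u\ne0$, and $\delta:K\to A$. To extend $\delta$ to $A$ with $\delta(t)=0$, consider
$$A\to\begin{pmatrix}A&A\\0&K\end{pmatrix},\qquad a\mapsto\begin{pmatrix}a&\delta(a)\\0&\sigma(a)\end{pmatrix}\ (a\in K),\qquad t\mapsto\begin{pmatrix}t&0\\0&u\end{pmatrix}.$$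
The relation $at=t\alpha(a)+d(a)$ is respected: the off-diagonal entries are $\delta(a)u$ and $t\delta(\alpha a)+\delta(da)$, equal by (9), and the lower right entries agree by (8). The second diagonal part is $\sigma|_A$. So we get $\delta:A\to A$ with (2) on $A$. Nonzero $a\in A$ become invertible in $\begin{pmatrix}F&F\\0&K\end{pmatrix}$, since $a$ and $\sigma(a)$ are. So the homomorphism extends to $F$, and $\delta$ extends to $F\to F$ with (2).

**Step 7: (D), (H), (Y).** Finitely many data over $K$ or $A$ lie in some $K_n$ or $A_n$. For (D), the pair $(P,q)$ over $K_n$ is in $\mathcal D_{n+1}$, and the attached $\mathbf k$ solves $d(\mathbf k)=\mathbf kP+q$. For (H), with $P,q$ over $A_n$, the attached $x_1,\dots,x_m\in X_{n+1}$ satisfy $\delta(x_i)=\sum_jx_jP_{ji}+q_i$. For (Y), with $a_i\in A_n$ and $s\in K_n$, the attached $x_0,\dots,x_{N-1}\in X_{n+1}$ and the chosen $x_N\in K_{n+2}$ satisfy $\delta(x_i)=x_{i+1}$ for $i<N$ and $\sum_{i\le N}x_i\cdot a_i=s$. The $k_i$ and the elements of $X_{n+1}$ are free generators, hence nonzero. $\square$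

**Proof of Theorem A.** Take the datum of Proposition 19 and $R=A[y;\sigma,\delta]$. The prime field $k$ is central in $R$, so $R$ is a $k$-algebra. It is a right PID (Lemma 7), right QI (Proposition 15) and not right SI (Proposition 16). $\blacksquare$

## 10. Simplicity, injective modules and Krull dimension of $R$

It remains to prove part 3 of Theorem B for this $R$.

**Step 1: $R$ is simple.** Let $J\ne R$ be a two-sided ideal. Then $J\subseteq\mathfrak m$ for a maximal right ideal $\mathfrak m$, and $R/\mathfrak m\cong S$ by Corollary 9. As $rJ\subseteq J\subseteq\mathfrak m$ for $r\in R$, we get $SJ=0$. By Lemma 8, $Sf=S\ne0$ for $0\ne f\in R$, so $J=0$.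

**Step 2: simple and indecomposable injective modules.** The simple module is unique by Corollary 9. By Proposition 14 every indecomposable injective is isomorphic to $S$, $T$ or $D$. These are injective and indecomposable: $S$ by Corollary 9, $T$ by Corollary 12, and $D$ because it is the injective hull of the uniform module $R$. We show that they are pairwise non-isomorphic. $S$ is simple. $T$ is not simple, as it contains the proper nonzero submodules $t^jA$. $D$ is not simple, as it contains $R\ne D$ ($t$ is not a unit of $R$). $D$ is nonsingular and nonzero, since $xE=0$ with $0\ne x\in D$ forces $E=0$. Finally, $T$ is singular: for $x\in F$ the right ideal $\{q\in Q:xq\in yQ\}$ of $Q$ is nonzero because $Q$ is right Ore. Multiplying a nonzero element of it on the right by a common right denominator of its coefficients from $A\setminus0$ gives a nonzero element of $R$ that kills $x\in T$, and nonzero right ideals of $R$ are essential. So $T\not\cong D$.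

**Step 3: $Q$ is a localization of $R$.** We need this to transport chains to $Q$. Let $0\ne a\in A$. Then $R=A+aR$: if $f\in R$ has degree $n\ge1$ and leading coefficient $c$, then $f-ay^n\sigma^n(a)^{-1}c$ has smaller degree, and we induct. Also $aR\cap A=aA$ by degrees. So $R/aR\cong A/aA$ as right $A$-modules, and this is $A$-torsion since $A$ is a right Ore domain. Hence for $r\in R$ there is $a'\in A\setminus0$ with $ra'\in aR$, i.e. $A\setminus0$ is a right Ore set in $R$. Every element of $Q=\bigoplus y^iF$ has the form $ra^{-1}$ with $r\in R$, $0\neq a\in A$ (common right denominators). So $Q$ is the right Ore localization of $R$ at $A\setminus0$, and it is flat as a left $R$-module.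

**Step 4: $R/fR$ has Krull dimension $\le1$ for $0\ne f\in R$.** Put $M=R/fR$. Then $M\otimes_RQ\cong Q/fQ$ has finite $Q$-length, by Corollary 12(b) or because it is zero when $f\in F$. For a descending chain $(M_i)$ of submodules of $M$, flatness makes $(M_i\otimes_RQ)$ a descending chain of submodules of $M\otimes_RQ$, which stabilizes. So for large $i$, $(M_i/M_{i+1})\otimes_RQ=0$, and each element of $M_i/M_{i+1}$ is killed by some $0\ne a\in A$. This module is finitely generated, and its cyclic submodules are quotients of modules $R/aR$ with $0\ne a\in A$, of finite length by Corollary 9. So it has finite length.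

**Step 5: the Krull dimension of $R$ is $2$.** Consider a descending chain of right ideals. If some term is zero, all later factors vanish. Otherwise write $I_j=g_jR$ and $I_{j+1}=g_jf_jR$ with $g_j,f_j\ne0$; then $I_j/I_{j+1}\cong R/f_jR$ has Krull dimension $\le1$ by Step 4. So $R$ has Krull dimension $\le2$. The chain $R\supset yR\supset y^2R\supset\cdots$ has factors $y^iR/y^{i+1}R\cong R/yR$, which are not artinian by Proposition 16. So the Krull dimension is not $\le1$, and it is exactly $2$. $\blacksquare$
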